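\title{Purely infinite simple rings are clean}

\begin{abstract}
A ring is clean if each of its elements is the sum of a unit and an idempotent. We prove that every purely infinite simple ring $R$ is clean. More precisely, we determine for each $a\in R$ the conjugacy classes of idempotents that contain an $e$ with $a-e$ a unit; if $a$ is not idempotent, every class other than $\{0\}$ and $\{1\}$ does. The proof brings $a$ into a companion-type block form with respect to a direct sum decomposition of $R_R$ and then uses cancellation among nonzero finitely generated projective modules. It does not use the exchange property.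
\end{abstract}

\section{Introduction}\label{sec:intro}

Rings are associative with identity. An element $a$ of a ring $R$ is \emph{clean} if $a=u+e$ with $u$ a unit and $e$ an idempotent of $R$, and $R$ is \emph{clean} if all its elements are. Following Ara, Goodearl and Pardo, a simple ring $R$ is \emph{purely infinite} if it is not a division ring and for each nonzero $x\in R$ there are $z,t\in R$ with $zxt=1$. We answer the following question, which we take from \cite{fclean}.

\medskip
\noindent\textbf{Question.} \emph{Is every purely infinite simple ring clean?}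
\medskip

To say that $a$ is clean is to say that $a-e$ is a unit for some idempotent $e$. The simplest cases are these: $e=0$ serves if $a$ is a unit, $e=1$ serves if $a-1$ is a unit, and $e=1-a$ serves if $a$ is idempotent, since $(2a-1)^2=1$. In general, $e$ cuts the problem into a part on which $a$ should be invertible and a part on which $a-1$ should be invertible. For an operator $a$ on a finite-dimensional vector space, the Fitting decomposition $V=V_0\oplus V_1$, with $a$ nilpotent on $V_0$ and invertible on $V_1$, is such a cut: if $e$ is the projection onto $V_0$ along $V_1$, then $a-e$ is invertible.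

Purely infinite simple rings are at the opposite extreme from finite dimension. For an example, let $V$ be a vector space of countably infinite dimension and let $I$ be the ideal of operators of finite rank in $\operatorname{End}(V)$. If $x\notin I$, let $t$ map $V$ isomorphically onto a complement of $\ker x$; then $xt$ is injective, so it has a left inverse $z$. Thus $zxt=1$, and $\operatorname{End}(V)/I$ is purely infinite simple; it is not a division ring because a projection with infinite-dimensional image and kernel gives an idempotent other than $0,1$. In rings of this kind an injective endomorphism of $R_R$ need not be surjective, and the argument above has no direct analog.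

One necessary condition for cleanness points to a positive answer. A ring $R$ is an \emph{exchange ring} if for every $a\in R$ there is an idempotent $f$ with $f\in Ra$ and $1-f\in R(1-a)$. Clean rings are exchange rings: if $a=u+e$, put $f=u^{-1}(1-e)u$; then $uf=(1-e)(a-e)=(1-e)a$ and $u(1-f)=e(a-e)=-e(1-a)$. By a theorem of Ara, every purely infinite simple ring is an exchange ring, so this condition is no obstacle. The exchange property supplies idempotents, however, and we must produce a unit; our proof does not use Ara's theorem.

\begin{theorem}\label{thm:clean}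
Every purely infinite simple ring is clean.
\end{theorem}

The construction leaves much freedom in the choice of $e$. If $e_0$ is an idempotent, its \emph{conjugates} are the idempotents $ve_0v^{-1}$ with $v$ a unit. The second theorem says which conjugacy classes of idempotents can be used for a given $a$.

\begin{theorem}\label{thm:classes}
Let $R$ be a purely infinite simple ring, let $a\in R$, and let $e_0\in R$ be an idempotent. There is a unit $v$ such that $a-ve_0v^{-1}$ is a unit if and only if the following holds.
\begin{itemize}
\item[(i)] When $e_0=0$: $a$ is a unit.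
\item[(ii)] When $e_0=1$: $a-1$ is a unit.
\item[(iii)] When $e_0\neq0,1$: $a\notin\{0,1\}$, and if $a$ is an idempotent, then $e_0R\cong(1-a)R$ as right $R$-modules.
\end{itemize}
In particular, if $a$ is not idempotent, then for every idempotent $e_0\ne0,1$ the element $a$ is the sum of a unit and some conjugate of $e_0$.
\end{theorem}

We view $a$ as an endomorphism of the module $M=R_R$. Section~\ref{sec:companion} shows, over any ring, that when $M=P\oplus aP\oplus Z$ with $a$ injective on $P$, finding $e$ with image $P$ amounts to completing one map $\theta\colon aP\oplus Z\to Z$ to an isomorphism. Section~\ref{sec:projective} shows that over a purely infinite simple ring this is possible as soon as $\theta$ is surjective and not injective. Section~\ref{sec:independence} produces summands $xR\oplus axR\oplus a^2xR$ of $M$ from the linear independence of $1,a,a^2$ over the center, and Section~\ref{sec:tilt} modifies them so that $\theta$ has the two required properties. The theorems are proved in Section~\ref{sec:proofs}.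

\section{Companion form}\label{sec:companion}

In this section $M$ is a right module over an arbitrary ring and $a$ is an endomorphism of $M$. ``Summand'' means direct summand, and a map is \emph{split injective} if it is injective and its image is a summand. We use the following standard facts.
\begin{itemize}
\item[(F1)] Idempotent endomorphisms $e$ of $M$ correspond to decompositions $M=P\oplus A$, with $e$ the projection onto $P$ along $A$.
\item[(F2)] If $\alpha\colon X\to M$ and $\beta\colon M\to X$ are maps with $\beta\alpha$ an automorphism, then $\alpha$ is injective and $M=\alpha(X)\oplus\ker\beta$.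
\item[(F3)] If $M=X\oplus Y$ and $X'$ is a submodule that the projection onto $X$ along $Y$ maps isomorphically onto $X$, then $M=X'\oplus Y$. This is (F2) for the inclusion of $X'$, and it applies to the graph $X'=\{x+\varphi(x):x\in X\}$ of any map $\varphi\colon X\to Y$.
\end{itemize}
An endomorphism of $M_1\oplus M_2$ is written as a matrix $(c_{ij})$ of maps $c_{ij}\colon M_j\to M_i$ acting on columns.

With $e$ as in (F1), the map $a-e$ acts as $a-1$ on $P$ and as $a$ on $A$. So at the least $a-1$ must be injective on $P$. There is a way to arrange this with no knowledge of the invariant submodules of $a$: if $a$ is injective on $P$ and moves $P$ off itself, so that $P\cap aP=0$, then $(a-1)p=0$ forces $p\in P\cap aP=0$. The smallest case is that in which $P$ and $aP$ fill $M$.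

\begin{example}\label{ex:two}
Suppose that $M=P\oplus aP$ with $a$ injective on $P$, and identify $aP$ with $P$ by means of $a$. Then $a$ has a companion matrix, and for each $g\in\operatorname{End}(P)$ there is an idempotent $e_g$ with image $P$:
\[
a=\begin{pmatrix}0&c\\1&d\end{pmatrix},\qquad e_g=\begin{pmatrix}1&g\\0&0\end{pmatrix},\qquad a-e_g=\begin{pmatrix}-1&c-g\\1&d\end{pmatrix}.
\]
Adding the first row of $a-e_g$ to the second gives a triangular matrix with diagonal entries $-1$ and $c+d-g$. For $g=c+d-1$ it is invertible. So $a$ is clean, whatever $c$ and $d$ are.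

For instance, let $a$ be the shift $v_i\mapsto v_{i+1}$ on a vector space with basis $v_0,v_1,\dots$, and let $P$ be the span of the $v_{2i}$. Here $d=0$, and the recipe gives $ev_{2i}=v_{2i}$ and $ev_{2i+1}=v_{2i+2}-v_{2i}$. Then $(a-e)v_{2i}=v_{2i+1}-v_{2i}$ and $(a-e)v_{2i+1}=v_{2i}$, so $a-e$ is invertible on each plane spanned by $v_{2i},v_{2i+1}$. No idempotent commuting with $a$ would do: the operators commuting with $a$ are determined by their value at $v_0$, hence are the polynomials in $a$, the only idempotents among them are $0$ and $1$, and neither $a$ nor $a-1$ is surjective.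
\end{example}

When there is a third summand $Z$, the same row operation applies, but $g$ no longer controls the whole of the remaining block.

\begin{lemma}\label{lem:completion}
Let $M=P\oplus aP\oplus Z$ with $a$ injective on $P$. Put $N=aP\oplus Z$, let $\pi_Z$ be the projection of $M$ onto $Z$ along $P\oplus aP$, and let $\theta\colon N\to Z$, $\theta(n)=\pi_Z(an)$.
\begin{itemize}
\item[(a)] The map $\theta$ is surjective if and only if $P+aM=M$.
\item[(b)] There is an idempotent $e$ with $eM=P$ and $a-e$ an automorphism if and only if $\theta$ is a split surjection with $\ker\theta\cong P$.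
\end{itemize}
\end{lemma}

\begin{proof}
(a) The submodule $P+aM=P+aP+aN$ contains $\ker\pi_Z=P\oplus aP$. It therefore equals $M$ if and only if its image $\pi_Z(aN)=\theta(N)$ equals $Z$.

(b) Write matrices with respect to $M=P\oplus N$, and let $\iota\colon P\to N$, $\iota(p)=ap$. An idempotent with image $P$ is the identity on $P$ and may be any map $g\colon N\to P$ on $N$. Thus
\[
a=\begin{pmatrix}0&c\\ \iota&d\end{pmatrix},\qquad e_g=\begin{pmatrix}1&g\\0&0\end{pmatrix},
\]
and with $\varphi_g=d+\iota(c-g)\colon N\to N$ we have
\[
\begin{pmatrix}1&0\\ \iota&1\end{pmatrix}(a-e_g)=\begin{pmatrix}-1&c-g\\0&\varphi_g\end{pmatrix}=\begin{pmatrix}1&0\\0&\varphi_g\end{pmatrix}\begin{pmatrix}-1&c-g\\0&1\end{pmatrix}.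
\]
The first and the last matrix are invertible, so $a-e_g$ is an automorphism of $M$ if and only if $\varphi_g$ is an automorphism of $N=aP\oplus Z$. The $Z$-component of $\varphi_g$ is $\pi_Zd=\theta$, for every $g$. Since $\iota$ maps $P$ isomorphically onto $aP$, the map $\iota g$ runs through all maps $N\to aP$ as $g$ varies, and hence so does the $aP$-component of $\varphi_g$. So the required $e$ exists if and only if some $\psi\colon N\to aP$ makes $(\psi,\theta)\colon N\to aP\oplus Z$ an isomorphism.

If such a $\psi$ exists, then $\theta$ is an isomorphism followed by the projection $aP\oplus Z\to Z$, so it is a split surjection with kernel isomorphic to $aP\cong P$. Conversely, let $N=K\oplus L$ with $K=\ker\theta$ and $\theta|_L\colon L\to Z$ an isomorphism, and let $\kappa\colon K\to aP$ be an isomorphism. Put $\psi(k+l)=\kappa(k)$. Then $(\psi,\theta)$ sends $k+l$ to $\kappa(k)+\theta(l)$ and is an isomorphism.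
\end{proof}

If $\theta$ is a split surjection, then $\ker\theta\oplus Z\cong N\cong P\oplus Z$, and what remains is to cancel $Z$. This can fail. For the shift with $P$ the span of $v_0$ and $Z$ the span of $v_2,v_3,\dots$, the map $\theta$ is bijective, so no idempotent with image $P$ works.

\section{Projective modules and cancellation}\label{sec:projective}

From now on $R$ is a purely infinite simple ring, $F$ is its center, and $M=R_R$. We identify $R$ with $\operatorname{End}(M)$ acting by left multiplication; units of $R$ are then the automorphisms of $M$, and the image of an idempotent $e$ is $eR$. The center $F$ is a field: if $0\ne c\in F$ and $zct=1$, then $zt$ is a two-sided inverse of $c$, and the inverse of a central unit is central. We write ``fgp module'' for a finitely generated projective right $R$-module, that is, a summand of some $R^n$. Every summand of $M$ is fgp, and every surjection onto a projective module splits.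

\begin{lemma}\label{lem:group}
\begin{itemize}
\item[(i)] $R$ has an idempotent other than $0$ and $1$.
\item[(ii)] For nonzero fgp modules $A,B$ there is a nonzero fgp module $C$ with $B\cong A\oplus C$.
\item[(iii)] The isomorphism classes $[A]$ of nonzero fgp modules form an abelian group $G$ under $\oplus$. Hence if $K,P$ are nonzero fgp modules and $K\oplus Z\cong P\oplus Z$ with $Z$ fgp, then $K\cong P$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) As $R$ is not a division ring, it has a nonzero nonunit $x$. Let $zxt=1$. Then $xtz$ and $tzx$ are idempotents, because $xt(zxt)z=xtz$ and $t(zxt)zx=tzx$. The first is nonzero, since $z(xtz)xt=1$, so we are done unless $xtz=1$. In that case $tzx\neq0$, since $x(tzx)tz=1$, and $tzx\ne1$, since otherwise $tz$ would be a two-sided inverse of $x$.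

(ii) Let $e\ne0$ be an idempotent and $zet=1$. The map $R\to eR$, $r\mapsto etr$, followed by $m\mapsto zm$, is the identity, so by (F2) $R$ is isomorphic to a summand of $eR$. Taking $e\neq0,1$ and applying this to both $eR$ and $(1-e)R$, we get $R\cong R^2\oplus D$ for some $D$. Substituting this for one copy of $R$ repeatedly gives $R\cong R^{n+1}\oplus D^n$ for all $n\ge0$. If $A\oplus A'\cong R^n$, then $R\cong A\oplus C_1$ with $C_1=A'\oplus R\oplus D^n\neq0$. In particular every nonzero fgp module is isomorphic to a summand of $R$. So $B\cong eR$ for some idempotent $e\ne0$, whence $B\cong R\oplus C_2\cong A\oplus(C_1\oplus C_2)$.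

(iii) The set $G$ is a commutative semigroup in which, by (ii), every equation $\alpha+\xi=\beta$ has a solution $\xi$. Fix $\alpha$ and choose $\omega$ with $\alpha+\omega=\alpha$. Any $\beta$ has the form $\alpha+\delta$, so $\beta+\omega=\beta$. Thus $\omega$ is an identity element, and solving $\beta+\xi=\omega$ gives inverses. For the last claim, cancel $[Z]$ in $G$ if $Z\neq0$; if $Z=0$ there is nothing to prove.
\end{proof}

The zero module does not belong to $G$, and the identity element of $G$ is the class of a nonzero module. The hypothesis $K\ne0$ in (iii) cannot be dropped: $0\oplus R\cong(R\oplus D)\oplus R$. This one exception to cancellation has to be excluded each time, and it accounts for the elements $n_0$ and $q_0$ in Propositions~\ref{prop:criterion} and~\ref{prop:tilt}.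

The group $G$ also classifies the conjugacy classes that appear in Theorem~\ref{thm:classes}.

\begin{lemma}\label{lem:conjugacy}
Idempotents $e,e_0\neq0,1$ are conjugate if and only if $eR\cong e_0R$. Every nonzero fgp module is isomorphic to $eR$ for some idempotent $e\ne0,1$.
\end{lemma}

\begin{proof}
If $e=ve_0v^{-1}$, left multiplication by $v$ maps $e_0R$ isomorphically onto $eR$. Conversely, let $eR\cong e_0R$. Then $(1-e)R\oplus eR\cong R\cong(1-e_0)R\oplus eR$, and Lemma~\ref{lem:group}(iii) gives $(1-e)R\cong(1-e_0)R$. The two isomorphisms combine to an automorphism $v$ of $M$ with $ve_0R=eR$ and $v(1-e_0)R=(1-e)R$. Then $ve_0$ and $ev$ agree on $e_0R$ and on $(1-e_0)R$, so $e=ve_0v^{-1}$. The last claim is Lemma~\ref{lem:group}(ii) with $B=R$, together with (F1).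
\end{proof}

Cancellation turns Lemma~\ref{lem:completion} into a criterion that can be checked on elements.

\begin{proposition}\label{prop:criterion}
Let $a\in R$ and $M=P\oplus aP\oplus Z$ with $P\ne0$ and $a$ injective on $P$. Suppose that $P+aM=M$ and that there is $0\neq n_0\in aP\oplus Z$ with $an_0\in P\oplus aP$. Then there is an idempotent $e\ne0,1$ with $eR=P$ and $a-e$ a unit.
\end{proposition}

\begin{proof}
Let $N$ and $\theta$ be as in Lemma~\ref{lem:completion}. Since $P+aM=M$, the map $\theta$ is surjective, and it splits because $Z$ is projective. So $K=\ker\theta$ is a summand of $N$, hence fgp, and $K\oplus Z\cong N\cong P\oplus Z$. The hypothesis on $n_0$ says that $0\ne n_0\in K$, so $K\cong P$ by Lemma~\ref{lem:group}(iii). Lemma~\ref{lem:completion}(b) gives $e$. It is not $0$ since $P\ne0$, and it is not $1$ since $aP\neq0$ gives $P\ne M$.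
\end{proof}

\begin{remark}\label{rem:needed}
Neither hypothesis can be omitted. By Lemma~\ref{lem:completion}, $P+aM=M$ is necessary for the conclusion. For $n_0$, let $[P]$ be the identity of $G$, so that $M=P\oplus P'\oplus Z$ with $P'\cong P$, $Z\cong R$ and $P'\oplus Z\cong Z$. Let $a$ map $P$ isomorphically onto $P'$ and $P'\oplus Z$ isomorphically onto $Z$. Then $P+aM=M$, but $\theta$ is bijective, so no idempotent $e$ with $eR=P$ makes $a-e$ a unit.
\end{remark}

\section{From linear independence to direct summands}\label{sec:independence}

To apply Proposition~\ref{prop:criterion} we need summands of $M$ that $a$ moves off themselves. By (F2), such summands come from equations of the form $ya^ix=0$ and $ya^jx=1$. For $x,y\in R$ call the map $r\mapsto yrx$ a \emph{compression}. Compressions are $F$-linear, and the compression by $(y,x)$ followed by the compression by $(y_1,x_1)$ is the compression by $(y_1y,xx_1)$. By definition, pure infiniteness says that any nonzero element can be compressed to $1$. We want to compress $a_n$ to $1$ and, at the same time, $a_0,\dots,a_{n-1}$ to $0$. By linearity this is impossible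 if $a_n$ lies in the $F$-span of the others; Proposition~\ref{prop:independent} shows that it is possible whenever the $a_i$ are linearly independent. We begin with the pair $1,b$.

\begin{lemma}\label{lem:noncentral}
Let $b\in R\setminus F$.
\begin{itemize}
\item[(a)] There are $x,y\in R$ with $yx=0$ and $ybx=1$.
\item[(b)] There are $x,y_1\in R$ with $y_1x=1$ and $y_1bx=0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We claim that $(1-e)be\neq0$ for some idempotent $e$. Suppose not. Applying the assumption to $e$ and to $1-e$ gives $be=ebe=eb$, so $b$ commutes with every idempotent. Fix an idempotent $e\ne0,1$. For each $r\in R$ the elements $e+er(1-e)$ and $e+(1-e)re$ are idempotents, so $b$ commutes with all of $eR(1-e)$ and $(1-e)Re$. If $z(1-e)t=1$, then $ere=\bigl(erz(1-e)\bigr)\bigl((1-e)te\bigr)$, so $b$ commutes with $eRe$; exchanging $e$ and $1-e$, it commutes with $(1-e)R(1-e)$. These four subsets add up to $R$, so $b\in F$, a contradiction.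

Choose $z,t$ with $z(1-e)bet=1$, and put $y=z(1-e)$ and $x=et$.

(b) With $x,y$ as in (a), put $y_1=yb-(yb^2x)y$. Then $y_1x=ybx-(yb^2x)yx=1$ and $y_1bx=yb^2x-(yb^2x)ybx=0$.
\end{proof}

In the inductive step we shall need to form a linear combination of two compressions. The compression by $(y+y',x+x')$ is the sum of those by $(y,x)$ and $(y',x')$ plus the cross terms $yrx'$ and $y'rx$. The next lemma removes finitely many cross terms while preserving scalar values of the two main terms.

\begin{lemma}\label{lem:cross}
\begin{itemize}
\item[(a)] Given $b_1,\dots,b_m\in R$, there are nonzero $t,v\in R$ with $tb_jv=0$ for all $j$.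
\item[(b)] Given finitely many $b_j,c_j\in R$, there are $t,s,t',s'\in R$ with $ts=1=t's'$ and $tb_js'=0=t'c_js$ for all $j$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Induct on $m$; for $m=0$ take $t=v=1$. Let $t,v\ne0$ satisfy $tb_jv=0$ for $j<m$. If $tb_mv=0$ we are done. Otherwise let $z\,tb_mv\,w=1$, and take nonzero $t_1,v_1$ with $t_1v_1=0$, for example $e$ and $1-e$ with $e$ as in Lemma~\ref{lem:group}(i). Then $(t_1zt)b_j(vwv_1)$ is $0$ for $j<m$ and is $t_1v_1=0$ for $j=m$. Both outer factors are nonzero, because $(t_1zt)b_mvw=t_1$ and $ztb_m(vwv_1)=v_1$.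

(b) In (a) we may multiply $t$ on the left and $v$ on the right without destroying the equations. If $ztw=1$, then $zt$ has the right inverse $w$; if $w'vu=1$, then $vu$ has the left inverse $w'$. So we may assume that $t$ has a right inverse and $v$ has a left inverse. Use this twice. First choose $t_0,s_0,w,w'$ with $t_0b_js_0=0$ for all $j$, $t_0w=1$ and $w's_0=1$. Then choose $\tau,\sigma,\sigma_1,\tau_1$ with $\tau(w'c_jw)\sigma=0$ for all $j$, $\tau\sigma_1=1$ and $\tau_1\sigma=1$. Put
\[
t=\tau_1t_0,\qquad s=w\sigma,\qquad t'=\tau w',\qquad s'=s_0\sigma_1 .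
\]
Then $ts=\tau_1\sigma=1$, $t's'=\tau\sigma_1=1$, $tb_js'=\tau_1(t_0b_js_0)\sigma_1=0$ and $t'c_js=\tau(w'c_jw)\sigma=0$.
\end{proof}

\begin{proposition}\label{prop:independent}
If $a_0,\dots,a_n\in R$ are linearly independent over $F$, there are $x,y\in R$ with $ya_ix=0$ for $i<n$ and $ya_nx=1$.
\end{proposition}

\begin{proof}
Induct on $n$; the case $n=0$ is pure infiniteness. Let $n\ge1$. By induction there are $y,x$ with $ya_ix=0$ for $i<n-1$ and $ya_{n-1}x=1$. Put $b=ya_nx$. If $b\notin F$, Lemma~\ref{lem:noncentral}(a) gives a second compression taking $1$ to $0$ and $b$ to $1$, and the composite of the two is as required.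

Now let $b\in F$. We may replace $a_n$ by $a_n-ba_{n-1}$: the elements stay independent, and a compression that kills $a_{n-1}$ takes the same value on $a_n$ and on $a_n-ba_{n-1}$. After this replacement $ya_nx=0$. Applying induction to $a_0,\dots,a_{n-2},a_n$, we get $y',x'$ with $y'a_ix'=0$ for $i<n-1$ and $y'a_nx'=1$. Put $\mu=y'a_{n-1}x'$. If $\mu\notin F$, Lemma~\ref{lem:noncentral}(b) gives a compression taking $1$ to $1$ and $\mu$ to $0$, and its composite with the compression by $(y',x')$ is as required.

It remains to treat $\mu\in F$. Both compressions kill $a_i$ for $i<n-1$, and their values on $(a_{n-1},a_n)$ are $(1,0)$ and $(\mu,1)$; we want $-\mu$ times the first plus the second. Apply Lemma~\ref{lem:cross}(b) to $b_i=ya_ix'$ and $c_i=y'a_ix$ for $0\le i\le n$, and put $Y=-\mu ty+t'y'$ and $X=xs+x's'$. The cross terms $-\mu\,tb_is'$ and $t'c_is$ vanish, so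
\[
Ya_iX=-\mu\,t(ya_ix)s+t'(y'a_ix')s'.
\]
This is $0$ for $i<n-1$, it is $-\mu ts+\mu t's'=0$ for $i=n-1$, and it is $t's'=1$ for $i=n$.
\end{proof}

\begin{corollary}\label{cor:tower}
If $1,a,\dots,a^n$ are linearly independent over $F$, there are $x\in R$ and a submodule $Q_0$ with
\[
M=xR\oplus axR\oplus\dots\oplus a^nxR\oplus Q_0
\]
such that $r\mapsto a^ixr$ is injective on $R$ for $0\le i\le n$.
\end{corollary}

\begin{proof}
Choose $x,y$ with $ya^ix=0$ for $i<n$ and $ya^nx=1$. Compose the map $R^{n+1}\to M$, $(r_0,\dots,r_n)\mapsto\sum_ja^jxr_j$, with the map $M\to R^{n+1}$, $m\mapsto(ya^{n-i}m)_{0\le i\le n}$. The $(i,j)$ entry of the matrix of the composite is $ya^{n-i+j}x$, which is $0$ for $j<i$ and $1$ for $j=i$. For $n=2$ the matrix is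
\[
\begin{pmatrix}1&ya^3x&ya^4x\\0&1&ya^3x\\0&0&1\end{pmatrix}.
\]
It is the identity plus a nilpotent matrix, hence invertible, and (F2) gives the claim.
\end{proof}

We use the corollary only for $n=1$ and $n=2$. An idempotent $f$ splits each term: $a^ixR=a^ixfR\oplus a^ix(1-f)R$, with summands isomorphic to $fR$ and $(1-f)R$.

\section{Tilting the complement}\label{sec:tilt}

Corollary~\ref{cor:tower} with $n=1$ gives $M=P\oplus aP\oplus Z$ for every noncentral $a$, but nothing makes $P+aM$ equal to $M$: the image of $a$ may miss a large part of $Z$. So $P$ has to be enlarged until it covers $M/aM$. One cannot simply add a complement $Q$ to $P$, because $a$ may kill $Q$. But only the image of $Q$ in $M/aM$ matters, so we may replace $q\in Q$ by $q+aj(q)$ for any map $j$. If $j$ takes values in a summand $W$ with $W\oplus aW\oplus a^2W$ a summand of $M$, then $a(q+aj(q))$ has a component in $a^2W$ that we can prescribe. This is why a third term is needed.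

\begin{example}\label{ex:four}
Let $S$ be any ring, let $b_1,\dots,b_4$ be a basis of the right module $S^4$, and let $a$ be an endomorphism with $ab_1=b_2$ and $ab_2=b_3$. If $ab_3=ab_4=0$, then $P=b_1S$ fails because $b_4\notin P+aS^4$, and $a$ is not injective on $b_1S\oplus b_4S$. In general, write $ab_4=b_1u_1+b_2u_2+b_3u_3+b_4u_4$ and put
\[
\gamma=b_4+b_2(1-u_3),\qquad\text{so that}\qquad a\gamma=b_3+(b_1u_1+b_2u_2+b_4u_4).
\]
The elements $b_1,b_2,\gamma$ form a basis of the span of $b_1,b_2,b_4$, and $a\gamma$ is $b_3$ modulo that span. So $b_1,\gamma,ab_1,a\gamma$ is a basis of $S^4$. With $P=b_1S\oplus\gamma S$ we have $S^4=P\oplus aP$ with $a$ injective on $P$, and $a$ is clean by Example~\ref{ex:two}.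
\end{example}

The example used an isomorphism between the complement $b_4S$ and $W=b_1S$. Over a purely infinite simple ring any nonzero complement embeds in $W$ as a summand, and the unused part of $a^2W$ goes into $Z$. We also allow a part $Q_2$ of the complement that already lies in $aM$ to be left out of $P$; this will let us prescribe the isomorphism class of $P$.

\begin{proposition}\label{prop:tilt}
Let $a\in R$ and $M=W\oplus aW\oplus a^2W\oplus Q_1\oplus Q_2$ with $W\ne0$, $a^2$ injective on $W$, and $Q_2\subseteq aM$. Suppose that there is $0\neq q_0\in Q_1$ with $aq_0\in W\oplus aW\oplus a^2W\oplus Q_1$. Then there is an idempotent $e\ne0,1$ with $a-e$ a unit and $eR\cong W\oplus Q_1$.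
\end{proposition}

\begin{proof}
Put $U=W\oplus aW\oplus Q_1\oplus Q_2$, so that $M=U\oplus a^2W$. Since $a^2$ maps $W$ isomorphically onto $a^2W$, there are module maps $\tau\colon Q_1\to U$ and $T\colon Q_1\to W$ with
\[
aq=\tau(q)+a^2T(q)\qquad(q\in Q_1).
\]
As $Q_1$ and $W$ are nonzero fgp modules, Lemma~\ref{lem:group}(ii) gives a split injection $j_0\colon Q_1\to W$; write $W=j_0(Q_1)\oplus W''$. Put
\[
j=j_0-T,\qquad \gamma(q)=q+aj(q),\qquad \Gamma=\gamma(Q_1),\qquad P=W\oplus\Gamma .
\]
The submodule $\Gamma$ is the graph of $aj\colon Q_1\to aW$. So $\gamma\colon Q_1\to\Gamma$ is an isomorphism, and by (F3)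
\begin{equation}\label{eq:graph}
W\oplus aW\oplus Q_1=W\oplus aW\oplus\Gamma .
\end{equation}
In particular the sum defining $P$ is direct, $P\neq0$, and $P\cong W\oplus Q_1$. The term $-T$ in $j$ is chosen to cancel the $a^2W$-component of $aq$:
\begin{equation}\label{eq:tilt}
a\gamma(q)=\tau(q)+a^2T(q)+a^2j(q)=\tau(q)+a^2j_0(q).
\end{equation}
We verify the hypotheses of Proposition~\ref{prop:criterion}.

\emph{The decomposition.} By \eqref{eq:tilt}, the projection onto $a^2W$ along $U$ sends $a\gamma(q)$ to $a^2j_0(q)$, and $q\mapsto a^2j_0(q)$ is injective. Hence $a$ is injective on $\Gamma$, and the projection maps $a\Gamma$ isomorphically onto $a^2j_0(Q_1)$. By (F3), $U\oplus a^2j_0(Q_1)=U\oplus a\Gamma$. Since $a^2W=a^2j_0(Q_1)\oplus a^2W''$, this and \eqref{eq:graph} give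
\[
M=U\oplus a\Gamma\oplus a^2W''=(W\oplus\Gamma)\oplus(aW\oplus a\Gamma)\oplus(Q_2\oplus a^2W'').
\]
Thus $M=P\oplus aP\oplus Z$ with $Z=Q_2\oplus a^2W''$. The map $a$ is injective on $P$, because it is injective on $W$ and on $\Gamma$ and the sum $aW+a\Gamma$ is direct.

\emph{The condition $P+aM=M$.} The left side contains $W$, $aW$ and $a^2W$. It contains $Q_2$ by hypothesis, and it contains $Q_1$ because $q=\gamma(q)-aj(q)$.

\emph{The element $n_0$.} Let $n_0=aj_0(q_0)$, a nonzero element of $aW\subseteq aP$. By \eqref{eq:tilt}, $an_0=a\gamma(q_0)-\tau(q_0)$, and $a\gamma(q_0)\in aP$. The hypothesis on $q_0$ says that $\tau(q_0)$ has no component in $Q_2$, so by \eqref{eq:graph} it lies in $W\oplus aW\oplus\Gamma\subseteq P\oplus aP$. Hence $an_0\in P\oplus aP$.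

Proposition~\ref{prop:criterion} now gives $e$ with $eR=P$.
\end{proof}

With $Q_2=0$ the condition on $q_0$ only asks that $Q_1\neq0$, and this would suffice for Theorem~\ref{thm:clean}. But then $[R]=3[W]+[Q_1]$, so $[eR]=[R]-2[W]$ is confined to the coset $[R]+2G$. A nonzero $Q_2$ removes this restriction.

\begin{proposition}\label{prop:generic}
Let $1,a,a^2$ be linearly independent over $F$ and let $e_0\ne0,1$ be an idempotent. Then $a-e$ is a unit for some conjugate $e$ of $e_0$.
\end{proposition}

\begin{proof}
Take $x$ and $Q_0$ as in Corollary~\ref{cor:tower} with $n=2$. By Lemma~\ref{lem:group}(ii) there is a nonzero fgp module $A$ with $e_0R\cong(R\oplus Q_0)\oplus A$, and by Lemma~\ref{lem:conjugacy} there is an idempotent $f\neq0,1$ with $fR\cong A$. Put $W=x(1-f)R$, $W'=xfR\cong A$, and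
\[
Q_1=W'\oplus aW'\oplus Q_0,\qquad Q_2=a^2W'\subseteq aM .
\]
Splitting $a^ixR=a^iW\oplus a^iW'$ for $i=0,1,2$ gives $M=W\oplus aW\oplus a^2W\oplus Q_1\oplus Q_2$. Moreover $W\neq0$, the map $a^2$ is injective on $W\subseteq xR$, and $q_0=xf$ is a nonzero element of $Q_1$ with $aq_0\in aW'\subseteq Q_1$. Proposition~\ref{prop:tilt} gives an idempotent $e\ne0,1$ with $a-e$ a unit and
\[
eR\cong(W\oplus W')\oplus aW'\oplus Q_0\cong R\oplus A\oplus Q_0\cong e_0R ,
\]
since $W\oplus W'=xR\cong R$ and $aW'\cong fR$. By Lemma~\ref{lem:conjugacy}, $e$ is conjugate to $e_0$.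
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

It remains to treat the elements that Proposition~\ref{prop:generic} does not cover. Call $a$ \emph{quadratic} if $a^2=\beta a+\alpha$ for some $\alpha,\beta\in F$. This holds exactly when $1,a,a^2$ are linearly dependent over $F$: in a dependence relation, either the coefficient of $a^2$ is nonzero, or $a\in F$ and we take $\beta=a$, $\alpha=0$.

\begin{lemma}\label{lem:quadratic}
Let $a^2=\beta a+\alpha$ with $\alpha,\beta\in F$. If $\alpha\neq0$, then $a$ is a unit. If $\alpha=0$ and $\beta\neq1$, then $1-a$ is a unit. If $\alpha=0$ and $\beta=1$, then $a$ is idempotent.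
\end{lemma}

\begin{proof}
If $\alpha\ne0$, then $\alpha^{-1}(a-\beta)$ commutes with $a$ and $\alpha^{-1}(a-\beta)a=1$. If $\alpha=0$ and $\lambda=(1-\beta)^{-1}$, then $(1-a)(1+\lambda a)=1+\bigl(\lambda(1-\beta)-1\bigr)a=1$, and the factors commute.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:clean}]
Let $a\in R$. If $a$ is quadratic, Lemma~\ref{lem:quadratic} puts it in one of the three simplest cases of the introduction, with $e=0$, $e=1$ or $e=1-a$. Otherwise $1,a,a^2$ are independent over $F$, and we apply Proposition~\ref{prop:generic} with an idempotent $e_0\ne0,1$, which exists by Lemma~\ref{lem:group}(i).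
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:classes}]
The only conjugate of $0$ is $0$ and the only conjugate of $1$ is $1$; this gives (i) and (ii). Let $e_0\ne0,1$.

\emph{Necessity.} The condition in (iii) restricts only idempotent $a$. Let $a$ be idempotent, let $e$ be a conjugate of $e_0$, and let $u=a-e$ be a unit. Then $u(1-e)=a-ae=au$, so $a=u(1-e)u^{-1}$ and
\begin{equation}\label{eq:forced}
1-a=ueu^{-1}.
\end{equation}
Thus $1-a$ is conjugate to $e_0$. It follows that $1-a\neq0,1$ and $e_0R\cong(1-a)R$.

\emph{Sufficiency.} Let $a$ satisfy the condition in (iii). If $a$ is not quadratic, Proposition~\ref{prop:generic} applies. A quadratic $a$ falls into one of four cases.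

\emph{Case 1: $a\in F\setminus\{0,1\}$.} Here $a-e_0=a(1-e_0)+(a-1)e_0$ has the inverse $a^{-1}(1-e_0)+(a-1)^{-1}e_0$.

\emph{Case 2: $a\neq0,1$ is idempotent and $e_0R\cong(1-a)R$.} The idempotent $e=1-a$ is conjugate to $e_0$ by Lemma~\ref{lem:conjugacy}, and $a-e=2a-1$ has square $1$.

\emph{Case 3: $a\notin F$ is a quadratic unit, $a^2=\beta a+\alpha$.} No tilting is needed, because $aM=M$. Take $x$ and $Q_0$ as in Corollary~\ref{cor:tower} with $n=1$, and put $P=xe_0R\cong e_0R$ and $Z=x(1-e_0)R\oplus ax(1-e_0)R\oplus Q_0$. Then $M=P\oplus aP\oplus Z$, the map $a$ is injective, and $P+aM=M$. The quadratic relation supplies $n_0$: the element $n_0=axe_0$ of $aP$ is nonzero, and $an_0=xe_0\alpha+axe_0\beta\in P\oplus aP$. Proposition~\ref{prop:criterion} gives an idempotent $e\ne0,1$ with $eR=P$ and $a-e$ a unit, and $e$ is conjugate to $e_0$ by Lemma~\ref{lem:conjugacy}.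

\emph{Case 4: $a\notin F$ is quadratic and is neither a unit nor an idempotent.} By Lemma~\ref{lem:quadratic}, $a^2=\beta a$ with $\beta\ne1$, and $1-a$ is a unit. It is noncentral, and it is quadratic since $(1-a)^2=(2-\beta)(1-a)+(\beta-1)$. Case 3, applied to $1-a$ and $1-e_0$, gives a unit $v$ such that $(1-a)-v(1-e_0)v^{-1}=-(a-ve_0v^{-1})$ is a unit.

These cases are exhaustive: a central $a\ne0,1$ is in Case 1, and a noncentral quadratic $a$ is idempotent, a unit, or neither. The last sentence of the theorem follows from (iii), since $0$ and $1$ are idempotents.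
\end{proof}

\begin{remark}\label{rem:idempotent}
An idempotent $a$ is as rigid as possible. The derivation of \eqref{eq:forced} is valid for every idempotent $e$ with $a-e$ a unit, so every such $e$ is conjugate to $1-a$, and $e=1-a$ itself occurs. By contrast, a non-idempotent $a$ admits every conjugacy class of idempotents other than $0,1$, and by Lemma~\ref{lem:conjugacy} these classes correspond bijectively to the elements of $G$.
\end{remark}

\begin{remark}\label{rem:members}
Theorem~\ref{thm:classes} concerns conjugacy classes, not individual idempotents: a class that occurs may have members $e$ for which $a-e$ is not a unit. Let $a\ne0,1$ be idempotent. By Lemma~\ref{lem:group}(ii), $aR=X\oplus Y$ with $X\cong(1-a)R$. Let $e$ be the projection of $M$ onto $X$ along $Y\oplus(1-a)R$. Then $ae=ea=e$, and $e\neq0,1$ because $0\ne eR\subseteq aR\ne R$, so $e$ is conjugate to $1-a$ by Lemma~\ref{lem:conjugacy}. But $a-e$ is an idempotent, and it is not $1$ because $(a-e)R\subseteq aR\neq R$. An idempotent unit equals $1$, so $a-e$ is not a unit.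
\end{remark}

\begin{thebibliography}{9}

\bibitem{fclean}
\emph{$f$-clean rings and rings having many full elements},
\texttt{https://koreascience.kr/article/JAKO201007633730049.pdf}

\end{thebibliography}
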